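
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Null sets on which interpolation by functions with uniformly convergent spherical partial sums fails}


\begin{abstract}
By Oberlin's theorem, every continuous function on a compact null subset of the circle extends to a function whose Fourier series converges uniformly. We show that the analogue for spherical partial sums on the two-dimensional torus is false. The counterexample is a union of concentric circles whose radii form an explicit self-similar Cantor set of length zero: for generic continuous $f$ on this set, every continuous extension has unbounded spherical partial sums at the common center. The same construction works in every dimension $d\ge2$ for Bochner--Riesz means of order $0\le\alpha<\frac{d-1}2$. In dimension two the counterexample can be chosen of dimension at most $\frac32+\epsilon$ for any given $\epsilon>0$, while the extension property does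 hold for sets of dimension at most $\frac43$; here dimension is understood in a uniform covering sense.
\end{abstract}

\section{The question and the results}

Let $\mathbf T=\mathbb R/2\pi\mathbb Z$, and let $U(\mathbf T)$ be the space of continuous functions on $\mathbf T$ whose Fourier series converges uniformly. \emph{Oberlin's theorem} says that if $E\subset\mathbf T$ is compact and has measure zero, then every $f\in C(E)$ is the restriction to $E$ of some $g\in U(\mathbf T)$; conversely, every compact $E$ with this extension property has measure zero.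

On $\mathbf T^2$ the Fourier series of a continuous $g$ can be summed over discs. Put
\[
S_R(g)(t)=\sum_{n\in\mathbb Z^2,\ |n|\le R}\hat g(n)e^{i\langle n,t\rangle},\qquad R>0,
\]
and let $U_{\rm sph}(\mathbf T^2)$ be the space of $g\in C(\mathbf T^2)$ such that $S_R(g)\to g$ uniformly as $R\to\infty$. The question, posed as unknown in \cite{problem}, is whether Oberlin's theorem persists: if $E\subset\mathbf T^2$ is compact and has two-dimensional measure zero, does every $f\in C(E)$ extend to some $g\in U_{\rm sph}(\mathbf T^2)$? The one-dimensional case suggests that null sets should again be harmless. They are not.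

We represent $\mathbf T^d$ by $(-\pi,\pi]^d$, and $|t|$ is the Euclidean norm of the representative. Fix an integer $a\ge16$ and let
\[
C_a=\Big\{\sum_{j\ge1}d_ja^{-2j}:\ d_j\in\{0,1,\dots,8a-2\}\Big\},\quad F_a=\tfrac54+C_a,\quad E_a=\{t\in\mathbf T^2:\ |t|\in F_a\}.
\]

\begin{theorem}\label{thm:main}
The set $E_a$ is compact and has two-dimensional measure $0$. The set of $f\in C(E_a)$ that have an extension $g\in C(\mathbf T^2)$ with $\sup_{R>0}|S_R(g)(0)|<\infty$ is of first category in $C(E_a)$. In particular some $f\in C(E_a)$, in fact every $f$ in a residual set, is not the restriction of any $g\in U_{\rm sph}(\mathbf T^2)$.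
\end{theorem}

\subsection*{The idea}

Suppose that $g$ is supported in the annulus $1<|t|<2$, and let $\bar g(r)$ be its mean over the circle $|t|=r$. If the Dirichlet kernel $\sum_{|n|\le R}e^{i\langle n,t\rangle}$ is replaced by its Euclidean main term $2\pi R|t|^{-1}J_1(R|t|)$, and $J_1$ by the leading term of its asymptotics, then
\[
S_R(g)(0)\approx \Big(\frac{2R}\pi\Big)^{1/2}\int_1^2\bar g(r)\,r^{-1/2}\cos\big(Rr-\tfrac{3\pi}4\big)\,dr .
\]
The kernel oscillates coherently along circles and carries a factor $R^{1/2}$. So boundedness of $S_R(g)(0)$ should force the Fourier coefficients of the circular mean $\bar g$ at frequency $l$ to be $O(|l|^{-1/2})$. Most continuous functions of $r$ do not have this property; hence interpolation should fail on a full annulus, for a reason that uses only the single point $0$.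

Can a set of radii of length zero feel this obstruction? By duality it can if it carries a probability measure $\tau$ with
\begin{equation}\label{eq:need}
\sum_{n}|\hat\tau(n)|\,(1+|n|)^{-1/2}<\infty .
\end{equation}
Indeed, \eqref{eq:need} allows one to pair $\tau$ and its modulations $e^{2\pi iNr}d\tau(r)$ with any function whose Fourier coefficients are $O(|l|^{-1/2})$. The modulations all have norm $1$, but along a suitable sequence of $N$ these pairings tend to $0$ at a prescribed rate. By the Banach--Steinhaus theorem this cannot happen for most continuous functions on the set. In dimension one the circles degenerate to pairs of points, the factor $R^{1/2}$ disappears, and \eqref{eq:need} becomes $\sum|\hat\tau(n)|<\infty$. That would give $\tau$ a continuous density, so $\tau$ could not live on a null set. In dimension two, \eqref{eq:need} is compatible with singularity, and this is the whole difference.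

The displayed approximation is only heuristic: the error in replacing the Dirichlet kernel by its main term is governed by lattice points and is not obviously smaller than $R^{1/2}$. We avoid the kernel altogether. Instead of estimating $S_R(g)(0)$ from $g$, we write the Fourier coefficients of $\bar g$, localized to the annulus, as weighted averages over $R$ of the numbers $S_R(g)(0)$.

\subsection*{Two extensions}

For $g\in C(\mathbf T^d)$ and $\alpha\ge0$ let
\[
S^\alpha_R(g)(t)=\sum_{n\in\mathbb Z^d,\ |n|\le R}\Big(1-\frac{|n|^2}{R^2}\Big)^{\alpha}\hat g(n)e^{i\langle n,t\rangle}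
\]
be the Bochner--Riesz mean of order $\alpha$; for $\alpha=0$ this is $S_R(g)$, with the convention $0^0=1$.

\begin{theorem}\label{thm:BR}
Let $d\ge2$.
\begin{enumerate}
\item[(i)] If $0\le\alpha<\frac{d-1}2$, there is a compact null set $E\subset\mathbf T^d$ such that, for all $f\in C(E)$ outside a set of first category, every continuous extension $g$ of $f$ to $\mathbf T^d$ has $\sup_{R>0}|S^\alpha_R(g)(0)|=\infty$.
\item[(ii)] If $\alpha>\frac{d-1}2$, then for every compact $E\subset\mathbf T^d$ every $f\in C(E)$ has a continuous extension $g$ with $S^\alpha_R(g)\to g$ uniformly.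
\end{enumerate}
\end{theorem}

So the range in (i) is sharp up to the endpoint $\alpha=\frac{d-1}2$, which is not settled here.

The second extension concerns the size of $E$ in dimension two. Let $B(x,s)$ denote balls in the quotient metric of $\mathbf T^2$. For real $D$ we say that $E\subset\mathbf T^2$ satisfies $(A_D)$ if for some $c$, all $x$ and all $0<\eta\le s\le10$, the set $E\cap B(x,s)$ can be covered by $c(s/\eta)^D$ balls of radius $\eta$. A circle, for example, satisfies $(A_1)$.

\begin{theorem}\label{thm:size}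
\begin{enumerate}
\item[(i)] For every $\epsilon>0$ there is a compact null set $E\subset\mathbf T^2$ satisfying $(A_{3/2+\epsilon})$ such that the set of $f\in C(E)$ having an extension $g\in C(\mathbf T^2)$ with $\sup_{R>0}|S_R(g)(0)|<\infty$ is of first category; in particular the extension property fails for $E$.
\item[(ii)] If $E\subset\mathbf T^2$ is compact and satisfies $(A_D)$ with $D\le\frac43$, then every $f\in C(E)$ extends to some $g\in U_{\rm sph}(\mathbf T^2)$.
\end{enumerate}
\end{theorem}

The exponents between $\frac43$ and $\frac32$, the value $\frac32$ included, are not decided here.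

\subsection*{Notation}

Throughout, $e(x)=e^{2\pi ix}$, $\|y\|$ is the distance from $y\in\mathbb R$ to $\mathbb Z$, $\hat g(n)=(2\pi)^{-d}\int_{\mathbf T^d} g(t)e^{-i\langle n,t\rangle}dt$, and
\[
w_s(l)=(1+|l|)^{-s},\qquad l\in\mathbb Z .
\]
For a finite measure $\tau$ on $\mathbb R$ or on $\mathbb R/\mathbb Z$ we write $\hat\tau(n)=\int e(-nr)\,d\tau(r)$, $n\in\mathbb Z$. Measures on $[1,2)$ are also regarded as measures on $\mathbb R/\mathbb Z$. We fix $\psi\in C_c^\infty((1,2))$ with $\psi=1$ on $[\frac54,\frac74]$. Since $2<\pi$, the shell $\{1<|t|<2\}$ is a subset of $\mathbf T^d$. Let $\sigma_r$ be the normalized surface measure on the sphere $|t|=r$. For $g\in C(\mathbf T^d)$ put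
\[
\bar g(r)=\int g\,d\sigma_r,\qquad c_l(g)=\int_1^2\bar g(r)\psi(r)e(lr)\,dr\qquad(l\in\mathbb Z).
\]
The function $\psi\bar g$, extended periodically from $[1,2)$, is continuous on $\mathbb R/\mathbb Z$, and the $c_l(g)$ are its Fourier coefficients with the sign of the frequency reversed. Constants $C$ may change from line to line.

We use one standard fact on Bessel functions \cite[\S7.2]{watson}. For real $\mu\ge0$ and $x\ge1$,
\begin{equation}\label{eq:hankel}
J_\mu(x)=\mathrm{Re}\,\big(e^{ix}\mathsf a_\mu(x)\big),\qquad |\mathsf a_\mu^{(j)}(x)|\le C_{\mu,j}\,x^{-1/2-j}\quad(j\ge0),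
\end{equation}
where $\mathsf a_\mu(x)=e^{-ix}H^{(1)}_\mu(x)$. The bounds can be read off from the integral representation
\[
\mathsf a_\mu(x)=\Big(\frac2{\pi x}\Big)^{1/2}\frac{e^{-i(\mu\pi/2+\pi/4)}}{\Gamma(\mu+\frac12)}\int_0^\infty e^{-u}u^{\mu-1/2}\Big(1+\frac{iu}{2x}\Big)^{\mu-1/2}du ,
\]
because as a function of $1/(2x)\in(0,\frac12]$ the integral is smooth with bounded derivatives of every order.

\section{The annulus: decay of the coefficients of circular means}

The following proposition makes the heuristic rigorous. It contains all the analysis that is needed for Theorem~\ref{thm:main}.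

\begin{proposition}\label{prop:annulus}
There is a constant $C_1$ such that for all $g\in C(\mathbf T^2)$ and $l\in\mathbb Z$
\[
|c_l(g)|\le C_1\,B\,(1+|l|)^{-1/2},\qquad B=\sup_{R>0}|S_R(g)(0)| .
\]
\end{proposition}

\begin{proof}
We may assume $B<\infty$. Let
\[
h_l(t)=\frac{e(l|t|)\psi(|t|)}{2\pi|t|},\qquad m_l(\rho)=\int_1^2J_0(\rho r)\psi(r)e(lr)\,dr .
\]

\emph{$c_l(g)$ is a weighted average of partial sums.} The function $h_l$ is smooth with compact support in $\{1<|t|<2\}$, so it may be regarded as a smooth function both on $\mathbb R^2$ and on $\mathbf T^2$. In polar coordinates $\int gh_l\,dt=c_l(g)$. Since $\int e^{i\langle\xi,t\rangle}d\sigma_r(t)=J_0(r|\xi|)$, also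
\[
\int h_l(t)e^{i\langle\xi,t\rangle}dt=m_l(|\xi|),\qquad\xi\in\mathbb R^2.
\]
Thus $m_l(|\cdot|)$ is a Schwartz function, and $m_l$, $m_l'$ decay rapidly. The Fourier series of $h_l$ on $\mathbf T^2$ converges absolutely, and integrating it against $g$ term by term gives
\[
c_l(g)=\sum_{n\in\mathbb Z^2}\hat g(n)\,m_l(|n|)=-\sum_{n}\hat g(n)\int_{|n|}^\infty m_l'(\rho)\,d\rho=-\int_0^\infty m_l'(\rho)\,S_\rho(g)(0)\,d\rho .
\]
The interchange is justified because $\hat g$ is bounded and $\int_0^\infty|m_l'(\rho)|\,\#\{n:|n|\le\rho\}\,d\rho<\infty$. Hence $|c_l(g)|\le B\int_0^\infty|m_l'|$.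

\emph{The mass of $m_l'$.} It remains to show $\int_0^\infty|m_l'(\rho)|\,d\rho\le C_1(1+|l|)^{-1/2}$. Since $J_0'=-J_1$,
\[
-m_l'(\rho)=\int_1^2rJ_1(\rho r)\psi(r)e(lr)\,dr .
\]
Let $L=2\pi|l|$. The integrand oscillates with frequencies $2\pi l\pm\rho$, so for $l\ne0$ we expect $m_l'$ to be a bump of height about $L^{-1/2}$ and width about $1$ at $\rho=L$.

For $\rho\le1$ the functions $r\mapsto rJ_1(\rho r)\psi(r)$ have derivatives bounded uniformly in $\rho$, and integrating by parts zero or two times gives $|m_l'(\rho)|\le C(1+L)^{-2}$.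

For $\rho\ge1$ we insert \eqref{eq:hankel}. Then $-m_l'(\rho)$ is half the sum of
\[
\int e^{i(2\pi l+\rho)r}\,\mathsf a_1(\rho r)\,r\psi(r)\,dr\quad\text{and}\quad\int e^{i(2\pi l-\rho)r}\,\overline{\mathsf a_1(\rho r)}\,r\psi(r)\,dr .
\]
On $1\le r\le2$ we have $|\partial_r^j\mathsf a_1(\rho r)|\le C\rho^j(\rho r)^{-1/2-j}\le C\rho^{-1/2}$, so all $r$-derivatives of the amplitudes are $O(\rho^{-1/2})$. Also $|2\pi l\pm\rho|\ge|\rho-L|$. Integrating by parts zero or two times we get
\[
|m_l'(\rho)|\le C\rho^{-1/2}(1+|\rho-L|)^{-2}\qquad(\rho\ge1).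
\]
Now integrate. The range $\rho\le1$ contributes $O((1+L)^{-2})$. The range $1\le\rho\le L/2$, where $|\rho-L|\ge L/2$, contributes $O((1+L)^{-2}L^{1/2})$. The range $\rho\ge\max(1,L/2)$ contributes $O(\min(1,L^{-1/2}))$. All three are $O((1+L)^{-1/2})$.
\end{proof}

\section{From the annulus to null sets of radii}

We now pass to a compact set $F$ of radii. Only the decay $c_l(g)=O(w_s(l))$ of the Fourier coefficients is used, so we allow a general exponent $s$ and dimension $d$.

\begin{lemma}\label{lem:duality}
Let $\varphi$ be continuous on $\mathbb R/\mathbb Z$ with $\big|\int_0^1\varphi(r)e(lr)\,dr\big|\le K\,w_s(l)$ for all $l$, and let $\tau$ be a probability measure on $\mathbb R/\mathbb Z$. Then for every $N\in\mathbb Z$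
\[
\Big|\int\varphi(r)e(Nr)\,d\tau(r)\Big|\le K\,\eta_s(N),\qquad \eta_s(N):=\sum_{n\in\mathbb Z}|\hat\tau(n)|\,w_s(n+N).
\]
\end{lemma}

\begin{proof}
Let $c_l=\int_0^1\varphi(r)e(lr)\,dr$. The Fej\'er means $\varphi_M(r)=\sum_{|l|\le M}\big(1-\frac{|l|}{M+1}\big)c_l\,e(-lr)$ converge uniformly to $\varphi$, and
\[
\int\varphi_M(r)e(Nr)\,d\tau(r)=\sum_{|l|\le M}\Big(1-\frac{|l|}{M+1}\Big)c_l\,\hat\tau(l-N)
\]
is at most $K\sum_l w_s(l)|\hat\tau(l-N)|=K\eta_s(N)$ in absolute value. Let $M\to\infty$.
\end{proof}

If the right side becomes small along some sequence of $N$, we have unit-norm functionals that are small on all $g$ under consideration, and Banach--Steinhaus applies. For $\tau$ with a smooth density, $\eta_s(N)=O(N^{-s})$. For a singular $\tau$ the coefficients $\hat\tau(n)$ need not tend to $0$, and the terms with $n$ near $-N$ may keep $\eta_s(N)$ away from $0$ along some sequence. If the weighted sum of $|\hat\tau|$ is finite, they cannot do so for all large $N$.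

\begin{lemma}\label{lem:liminf}
Let $0<s<1$, and let $\tau$ be a probability measure on $\mathbb R/\mathbb Z$ with $\sum_n|\hat\tau(n)|w_s(n)<\infty$. Then $\liminf_{N\to\infty}\eta_s(N)=0$.
\end{lemma}

\begin{proof}
For $T\in\mathbb N$ let $v_T(n)=\frac1T\sum_{N=T+1}^{2T}w_s(n+N)$. The function $w_s$ takes each value at most twice, so its sum over any $T$ distinct integers is at most $2\sum_{j=1}^{T}j^{-s}\le\frac2{1-s}T^{1-s}$. Hence $v_T(n)\le cT^{-s}$; in particular $v_T(n)\to0$ for each $n$. Moreover $v_T\le c'w_s$ with $c'$ independent of $T$: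
\begin{itemize}
\item if $|n|<4T$, then $1+|n|\le4T$, so $T^{-s}\le4^sw_s(n)$;
\item if $|n|\ge4T$, then $|n+N|\ge|n|-2T\ge|n|/2$, so $v_T(n)\le2^sw_s(n)$.
\end{itemize}
By dominated convergence $\frac1T\sum_{N=T+1}^{2T}\eta_s(N)=\sum_n|\hat\tau(n)|v_T(n)\to0$ as $T\to\infty$. So $\eta_s$ takes arbitrarily small values at arbitrarily large $N$.
\end{proof}

\begin{proposition}\label{prop:category}
Let $d\ge2$ and $0<s<1$. Let $F\subset[\frac54,\frac74]$ be compact, let $\tau$ be a probability measure on $F$ with $\sum_n|\hat\tau(n)|w_s(n)<\infty$, and put $E=\{t\in\mathbf T^d:|t|\in F\}$. Then the set of $f\in C(E)$ that have an extension $g\in C(\mathbf T^d)$ with $\sup_l|c_l(g)|/w_s(l)<\infty$ is of first category in $C(E)$.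
\end{proposition}

\begin{proof}
For $N\in\mathbb Z$ define a functional on $C(E)$ by
\[
M_N(f)=\int\Big(\int f\,d\sigma_r\Big)e(Nr)\,d\tau(r).
\]
Its norm is $1$: clearly $|M_N(f)|\le\|f\|_\infty$, and the function $e(-N|t|)$ gives the value $1$. Using Lemma~\ref{lem:liminf}, choose $N_1,N_2,\dots$ with $\eta_s(N_k)\le2^{-k}$.

Suppose that $f$ has a continuous extension $g$ with $|c_l(g)|\le Kw_s(l)$ for all $l$. Since $\psi=1$ on $F$, we have $M_N(f)=\int\psi\bar g\,e(N\cdot)\,d\tau$, and Lemma~\ref{lem:duality} with $\varphi=\psi\bar g$ gives $|M_{N_k}(f)|\le K2^{-k}$. So $f$ belongs to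
\[
Y=\Big\{f\in C(E):\ \sup_k2^k|M_{N_k}(f)|<\infty\Big\}.
\]
The functionals $2^kM_{N_k}$ are pointwise bounded on $Y$ and their norms $2^k$ are unbounded. By the Banach--Steinhaus theorem $Y$ is of first category.
\end{proof}

\section{A Cantor measure with weighted summable Fourier coefficients}

We need a null set carrying a measure that satisfies \eqref{eq:need}, or its analogue with $w_s$. For a self-similar measure with integer digits whose contraction ratio is the reciprocal of an integer $b$, the Fourier coefficients are products in which the factor of scale $j$ depends only on $n$ modulo $b^j$. So $\sum_{0\le n<b^k}|\hat\nu(n)|$ can be estimated by a $k$-th power $A^k$, and all we need is $A<b^s$. With about $2p$ digits, $A$ will be about $2b/p$, so for $s=\frac12$ we take $p$ larger than $2b^{1/2}$; nullness requires only that the number of digits be less than $b$. There is ample room.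

Let $p\ge2$ and $b\ge4p-3$ be integers, and put
\[
C_{b,p}=\Big\{\sum_{j\ge1}d_jb^{-j}:\ d_j\in\{0,1,\dots,2p-2\}\Big\}.
\]

\begin{lemma}\label{lem:cantor}
The set $C_{b,p}$ is a compact subset of $[0,\frac12]$ of length zero. It carries a probability measure $\nu$ such that
\[
\sum_{n\in\mathbb Z}|\hat\nu(n)|w_s(n)<\infty\quad\text{for every } s>0\text{ with } A:=\frac{2b}p+4<b^s .
\]
\end{lemma}

\begin{proof}
\emph{The set.} $C_{b,p}$ is the image of a compact product space under a continuous map, hence compact. Its largest element is $\frac{2p-2}{b-1}\le\frac12$, because $b-1\ge4p-4$. Fixing the first $k$ digits, we see that it is covered by $(2p-1)^k$ intervals of length $b^{-k}$. Since $2p-1<4p-3\le b$, its length is zero.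

\emph{The measure.} Let $\nu$ be the law of $\sum_j\xi_jb^{-j}$, where the $\xi_j$ are independent and each is the sum of two independent uniform variables on $\{0,\dots,p-1\}$. Then $\nu$ is carried by $C_{b,p}$ and
\[
\hat\nu(n)=\prod_{j\ge1}\kappa(nb^{-j}),\qquad\kappa(y)=\Big(\frac1p\sum_{d=0}^{p-1}e(-dy)\Big)^2 .
\]
The function $\kappa$ has period $1$. Since $|\sin\pi y|\ge2\|y\|$,
\[
|\kappa(y)|=\Big|\frac{\sin\pi py}{p\sin\pi y}\Big|^2\le\min\big(1,(2p\|y\|)^{-2}\big),\qquad y\notin\mathbb Z .
\]
Two uniform variables are used, rather than one, so that this bound decays quadratically and its sums below converge without logarithms.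

\emph{One scale.} We claim that for all $y\in\mathbb R$
\begin{equation}\label{eq:onescale}
\sum_{i=0}^{b-1}\Big|\kappa\Big(\frac{y+i}b\Big)\Big|\le A .
\end{equation}
Modulo $1$ the points $z_i=(y+i)/b$ form a coset of $b^{-1}\mathbb Z/\mathbb Z$. For each integer $k\ge0$ the set $\{k/b\le\|z\|<(k+1)/b\}$ lies in two half-open arcs of length $1/b$, each containing at most one $z_i$. With $\beta=b/(2p)$, the left side of \eqref{eq:onescale} is therefore at most $2\sum_{k\ge0}\min(1,\beta^2/k^2)$, where the term $k=0$ is read as $1$. At most $\beta+1$ integers $k$ lie in $[0,\beta]$. If $K$ is the smallest integer $>\beta$, then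
\[
\sum_{k\ge K}\frac{\beta^2}{k^2}\le\beta^2\Big(\frac1{K^2}+\frac1K\Big)\le1+\beta .
\]
The total is at most $2(\beta+1)+2(1+\beta)=4\beta+4=A$.

\emph{All scales.} Next, $\sum_{n=0}^{b^k-1}|\hat\nu(n)|\le A^k$ for $k\ge0$. Since $|\kappa|\le1$, the left side is at most $\Sigma_k:=\sum_{n=0}^{b^k-1}\prod_{j=1}^k|\kappa(nb^{-j})|$. For $k\ge1$ write $n=n'+ib^{k-1}$ with $0\le n'<b^{k-1}$ and $0\le i<b$. For $j\le k-1$ we have $\kappa(nb^{-j})=\kappa(n'b^{-j})$ by periodicity, and the factor with $j=k$ is $\kappa\big((n'b^{-(k-1)}+i)/b\big)$. Summing over $i$ first and using \eqref{eq:onescale} with $y=n'b^{-(k-1)}$, we get $\Sigma_k\le A\,\Sigma_{k-1}$; and $\Sigma_0=1$.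

\emph{Summation.} Since $|\hat\nu(-n)|=|\hat\nu(n)|$, splitting $n\ge1$ into the ranges $b^{k-1}\le n<b^k$ gives
\[
\sum_n|\hat\nu(n)|w_s(n)\le1+2\sum_{k\ge1}A^kb^{-(k-1)s}<\infty\quad\text{if }A<b^s.\qedhere
\]
\end{proof}

\begin{remark}
For these measures the conclusion of Lemma~\ref{lem:liminf} cannot be strengthened to $\eta_s(N)\to0$. Indeed $\kappa=1$ on $\mathbb Z$, so $\hat\nu(b^k)=\hat\nu(1)=\prod_{j\ge1}\kappa(b^{-j})$. No factor vanishes, because $0<pb^{-j}<1$, and $|1-\kappa(b^{-j})|=O(b^{-j})$, so the product is not $0$. For every translate $\tau$ of $\nu$ we get $\eta_s(b^k)\ge|\hat\tau(-b^k)|=|\hat\nu(1)|$.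
\end{remark}

\section{Proof of Theorem \ref{thm:main}}

We have $C_a=C_{b,p}$ with $b=a^2$ and $p=4a$. The condition $b\ge4p-3$ reads $a^2-16a+3\ge0$ and holds because $a\ge16$. By Lemma~\ref{lem:cantor}, $F_a\subset[\frac54,\frac74]$ is compact and null. So $E_a$ is compact, and its measure is $2\pi\int_{F_a}r\,dr=0$.

For $s=\frac12$ we have $A=\frac a2+4<a=b^{1/2}$, since $a>8$. Lemma~\ref{lem:cantor} provides a measure $\nu$ on $C_a$ with $\sum|\hat\nu(n)|w_{1/2}(n)<\infty$. Its translate $\tau$ by $\frac54$ is a probability measure on $F_a$ with $|\hat\tau|=|\hat\nu|$. If $g\in C(\mathbf T^2)$ and $\sup_{R>0}|S_R(g)(0)|<\infty$, then $\sup_l|c_l(g)|/w_{1/2}(l)<\infty$ by Proposition~\ref{prop:annulus}. So Proposition~\ref{prop:category}, with $d=2$ and $s=\frac12$, shows that the set of $f\in C(E_a)$ with an extension $g$ of this kind is of first category.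

By Baire's theorem the complement of this set is residual and not empty. Finally, every $g\in U_{\rm sph}(\mathbf T^2)$ has $\sup_{R>0}|S_R(g)(0)|<\infty$: for large $R$ this follows from uniform convergence, and for bounded $R$ the sum takes only finitely many values. \qed

\section{Bochner--Riesz means: proof of Theorem \ref{thm:BR}}

Part (ii) is quick. Extend $f$ to a function $g\in C(\mathbf T^d)$ by Tietze's theorem. By Bochner's theorem \cite[Ch.~VII]{steinweiss}, $S^\alpha_R(g)\to g$ uniformly for every $g\in C(\mathbf T^d)$ when $\alpha>\frac{d-1}2$.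

For part (i) let $s_0=\frac{d-1}2-\alpha>0$. The only new ingredient is the following generalization of Proposition~\ref{prop:annulus}.

\begin{proposition}\label{prop:BR}
Let $d\ge2$ and $0\le\alpha<\frac{d-1}2$. There is $C$ such that for all $g\in C(\mathbf T^d)$ and $l\in\mathbb Z$
\[
|c_l(g)|\le C\,\sup_{R>0}|S^\alpha_R(g)(0)|\;(1+|l|)^{-s_0}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem \ref{thm:BR}(i) from Proposition \ref{prop:BR}]
Let $s=\min(s_0,\frac12)$. Take $b=4p$ with $p\ge2$ so large that $b^s>12$. Then $b\ge4p-3$ and $A=\frac{2b}p+4=12<b^s$, so Lemma~\ref{lem:cantor} gives a measure on $C_{b,p}$ with the required summability. Translate it by $\frac54$ and let $E=\{t\in\mathbf T^d:|t|\in\frac54+C_{b,p}\}$, a compact null set. If $\sup_{R>0}|S^\alpha_R(g)(0)|<\infty$, then $c_l(g)=O(w_{s_0}(l))=O(w_s(l))$ by Proposition~\ref{prop:BR}. Proposition~\ref{prop:category} concludes the proof.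
\end{proof}

In Proposition~\ref{prop:annulus} we wrote $m_l(|n|)$ as a superposition of the indicators $1_{|n|\le\rho}$. Now we must write it as a superposition of the functions $(v-|n|^2)_+^\alpha$, where $v=R^2$. In the variable $u=|n|^2$ this means inverting a fractional integral of order $\alpha+1$, and for noninteger $\alpha$ the inverse involves a nonlocal fractional derivative, whose mass we must control.

\begin{proof}[Proof of Proposition \ref{prop:BR}]
We may assume that $B:=\sup_{R>0}|S_R^\alpha(g)(0)|$ is finite. Put $\lambda=\frac{d-2}2$, $\mathcal J_\mu(x)=x^{-\mu}J_\mu(x)$, and $\Omega=c_d\mathcal J_\lambda$ with $c_d$ chosen so that $\Omega(0)=1$. Then $\int e^{i\langle\xi,t\rangle}d\sigma_r(t)=\Omega(r|\xi|)$. Let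
\[
q_l(u)=\int_1^2\Omega(r\sqrt u)\,\psi(r)e(lr)\,dr,\qquad u\ge0 .
\]
With $\omega_{d-1}$ the area of the unit sphere, $h_l(t)=e(l|t|)\psi(|t|)/(\omega_{d-1}|t|^{d-1})$ is smooth with support in $\{1<|t|<2\}$. Exactly as in Proposition~\ref{prop:annulus},
\begin{equation}\label{eq:parseval}
c_l(g)=\int gh_l\,dt=\sum_{n\in\mathbb Z^d}\hat g(n)\,q_l(|n|^2).
\end{equation}

\emph{Size of $q_l$ and its derivatives.} Let $L=2\pi|l|$. The function $\mathcal J_\mu$ is even and entire, so $q_l$ is smooth on $[0,\infty)$. From $\mathcal J_\mu'(x)=-x\mathcal J_{\mu+1}(x)$ we get $\frac d{du}\mathcal J_\mu(r\sqrt u)=-\frac{r^2}2\mathcal J_{\mu+1}(r\sqrt u)$, and hence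
\[
q_l^{(j)}(u)=c_d\big(-\tfrac12\big)^j\int_1^2r^{2j}\mathcal J_{\lambda+j}(r\sqrt u)\,\psi(r)e(lr)\,dr .
\]
We claim that for all integers $j,Q\ge0$
\begin{equation}\label{eq:qbound}
|q_l^{(j)}(\rho^2)|\le C_{j,Q}(1+\rho)^{-\frac{d-1}2-j}(1+|\rho-L|)^{-Q},\qquad\rho\ge0 .
\end{equation}
For $\rho\le1$ the functions $r\mapsto r^{2j}\mathcal J_{\lambda+j}(r\rho)\psi(r)$ have uniformly bounded derivatives; zero or $Q$ integrations by parts give $O((1+L)^{-Q})$, and $1+|\rho-L|\le2(1+L)$. For $\rho\ge1$, \eqref{eq:hankel} gives $\mathcal J_\mu(x)=\mathrm{Re}(e^{ix}x^{-\mu}\mathsf a_\mu(x))$ for $x\ge1$, where $x^{-\mu}\mathsf a_\mu(x)$ has $i$-th derivative $O(x^{-\mu-1/2-i})$. With $\mu=\lambda+j$ we have $\mu+\frac12=\frac{d-1}2+j$. So $q_l^{(j)}(\rho^2)$ is a combination of two oscillatory integrals with frequencies $2\pi l\pm\rho$, whose amplitudes have all $r$-derivatives $O(\rho^{-\frac{d-1}2-j})$. Integrating by parts zero or $Q$ times gives \eqref{eq:qbound}.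

Since $(1+\rho)^x\le(1+L)^x(1+|\rho-L|)^{|x|}$ for real $x$, \eqref{eq:qbound} with $Q$ large yields
\begin{equation}\label{eq:Nj}
\mathcal N_j(l):=\int_0^\infty v^\alpha|q_l^{(j)}(v)|\,dv=\int_0^\infty2\rho^{2\alpha+1}|q_l^{(j)}(\rho^2)|\,d\rho\le C(1+L)^{2\alpha+1-\frac{d-1}2-j}.
\end{equation}

\emph{Fractional integrals.} For a continuous, rapidly decaying $\phi$ on $[0,\infty)$ let
\[
I^\gamma\phi(u)=\frac1{\Gamma(\gamma)}\int_u^\infty(v-u)^{\gamma-1}\phi(v)\,dv\quad(\gamma>0),\qquad I^0\phi=\phi .
\]
Then $I^\gamma\phi$ is continuous and rapidly decaying, and $I^\gamma I^{\gamma'}=I^{\gamma+\gamma'}$ by Fubini and the Beta integral. Let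
\[
k=\lceil\alpha+1\rceil,\qquad\gamma=k-\alpha-1\in[0,1),\qquad W_l=(-1)^kI^\gamma q_l^{(k)} .
\]
By \eqref{eq:qbound} all derivatives of $q_l$ decay rapidly, and hence so does $W_l$. Since $I^1q_l'=-q_l$, iteration gives $q_l=(-1)^kI^kq_l^{(k)}=I^{\alpha+1}W_l$, that is,
\[
q_l(|n|^2)=\frac1{\Gamma(\alpha+1)}\int_{|n|^2}^\infty(v-|n|^2)^\alpha W_l(v)\,dv .
\]
We insert this in \eqref{eq:parseval}. Fubini is justified because $\hat g$ is bounded, $\sum_{|n|^2\le v}(v-|n|^2)^\alpha=O((1+v)^{\alpha+d/2})$, and $W_l$ decays rapidly. The result is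
\begin{equation}\label{eq:BRaverage}
c_l(g)=\frac1{\Gamma(\alpha+1)}\int_0^\infty v^\alpha\,W_l(v)\,S^\alpha_{\sqrt v}(g)(0)\,dv .
\end{equation}
For $d=2$, $\alpha=0$ we have $W_l=-q_l'$, and this is the identity used in Proposition~\ref{prop:annulus}.

\emph{The mass of $W_l$.} It remains to prove
\begin{equation}\label{eq:Wmass}
\int_0^\infty v^\alpha|W_l(v)|\,dv\le C(1+L)^{-s_0}.
\end{equation}
If $\gamma=0$, then $k=\alpha+1$, the left side is $\mathcal N_{\alpha+1}(l)$, and \eqref{eq:Nj} gives the bound $C(1+L)^{\alpha-\frac{d-1}2}=C(1+L)^{-s_0}$.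

Let $\gamma>0$. As a function of $v=\rho^2$, $q_l$ is concentrated within $O(1+L)$ of $v=L^2$, and in \eqref{eq:Nj} each $v$-derivative contributes a factor $(1+L)^{-1}$. This suggests splitting the fractional integral at $h=1+L$: at distances $x<h$ we keep the integrand, and at distances $x>h$ we integrate by parts once to gain decay in $x$. Thus
\[
\Gamma(\gamma)I^\gamma q_l^{(k)}(v)=\int_0^hx^{\gamma-1}q_l^{(k)}(v+x)\,dx-h^{\gamma-1}q_l^{(k-1)}(v+h)+(1-\gamma)\int_h^\infty x^{\gamma-2}q_l^{(k-1)}(v+x)\,dx .
\]
Since $v^\alpha\le(v+x)^\alpha$, we have $\int_0^\infty v^\alpha|q_l^{(j)}(v+x)|\,dv\le\mathcal N_j(l)$ for all $x\ge0$. So the left side of \eqref{eq:Wmass} is at most a constant times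
\[
\frac{h^\gamma}\gamma\mathcal N_k(l)+2h^{\gamma-1}\mathcal N_{k-1}(l)\le C(1+L)^{\gamma-k+2\alpha+1-\frac{d-1}2}=C(1+L)^{\alpha-\frac{d-1}2},
\]
because $\gamma-k=-\alpha-1$. This is \eqref{eq:Wmass}. With \eqref{eq:BRaverage} it gives $|c_l(g)|\le CB(1+L)^{-s_0}$.
\end{proof}

The hypothesis $\alpha<\frac{d-1}2$ matters only through $s_0>0$; for $s_0\le0$ the bound $c_l(g)=O((1+|l|)^{-s_0})$ holds trivially for every continuous $g$.

\section{Sets of dimension near $\frac32$ on which extension fails}

\begin{proof}[Proof of Theorem \ref{thm:size}(i)]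
We show that $E_a$ satisfies $(A_{1+D_a})$ with
\[
D_a=\frac{\log(8a-1)}{2\log a}=\frac{\log(2p-1)}{\log b},\qquad b=a^2,\ p=4a .
\]
Since $D_a\to\frac12$ as $a\to\infty$, and $(A_D)$ becomes weaker as $D$ grows, the assertion then follows from Theorem~\ref{thm:main} with $a$ large.

\emph{The radii.} Let $0<\eta\le s\le1$, and let $I$ be an interval of length $s$. Choose integers $0\le j\le i$ with $b^{-j-1}<s\le b^{-j}$ and $b^{-i-1}<\eta\le b^{-i}$. Fixing the first $j$ digits defines the level-$j$ cells of $C_a$. They have distinct left endpoints in $b^{-j}\mathbb Z$ and length at most $\frac12b^{-j}$, so $I$ meets at most three of them. Each contains $(2p-1)^{i+1-j}$ cells of level $i+1$, of length less than $\eta$. So $C_a\cap I$ is covered by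
\[
3(2p-1)^{i+1-j}=3\,b^{D_a(i+1-j)}\le3b^{2D_a}(s/\eta)^{D_a}
\]
intervals of length less than $\eta$. The same holds for $F_a$.

\emph{The circles.} Let $t,t'\in E_a$ have polar coordinates $(r,\theta)$, $(r',\theta')$, with $|\theta-\theta'|$ denoting the angular distance. Then $|t-t'|\le|r-r'|+2|\theta-\theta'|$. Conversely $|r-r'|\le|t-t'|$, and $|\theta-\theta'|\le\frac\pi2|t-t'|$, because radial projection of $\{|t|\ge1\}$ to the unit circle is a contraction. If the distance of $t,t'$ in $\mathbf T^2$ is less than $\frac12$, it equals $|t-t'|$, since $2\pi-\frac72>\frac12$.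

Let first $\eta\le s<\frac14$ and $\delta=\eta/4$. Any two points of $E_a\cap B(x,s)$ have distance at most $2s<\frac12$, so their radii lie in an interval of length $2s$ and their angles in an arc of length $2\pi s$. We cover the radii by $C(s/\delta)^{D_a}$ intervals and the angles by $Cs/\delta$ arcs, all of length at most $\delta$. The products have diameter at most $3\delta<\eta$, so each lies in a ball of radius $\eta$, and there are at most $C(s/\eta)^{1+D_a}$ of them. If $\frac14\le s\le10$, we cover all of $E_a$ in the same way with $\delta=\frac14\min(\eta,1)$; the number of products is at most $C\delta^{-1-D_a}\le C'(s/\eta)^{1+D_a}$.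
\end{proof}

\begin{remark}
The exponent $\frac32$ is the limit of this radial method. The argument for $\mathbf T^2$ needs a probability measure $\tau$ on the set $F$ of radii satisfying \eqref{eq:need}. Since $|\hat\tau|\le1$, it follows that $\sum_{n\ne0}|\hat\tau(n)|^2|n|^{-1/2}<\infty$, which means that the energy $\iint|r-r'|^{-1/2}d\tau\,d\tau$ is finite. So $F$ has Hausdorff dimension at least $\frac12$. Moreover $\int_{-\pi}^\pi(|r-r'|+|\theta|)^{-3/2}d\theta\le4|r-r'|^{-1/2}$, so the product of $\tau$ with $d\theta$ has finite $\frac32$-energy in the coordinates $(r,\theta)$. Every set $E$ obtained in this way therefore has Hausdorff dimension at least $\frac32$.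
\end{remark}

\section{Sets of dimension at most $\frac43$ have the extension property}

We prove Theorem~\ref{thm:size}(ii). The extension is built from a smooth cutoff to a thin neighborhood of $E$. The Dirichlet kernel $D_R(x)=\sum_{|n|\le R}e^{i\langle n,x\rangle}$ has large $L^1$ norm on the torus, but if $E$ is small and the neighborhood has width $\eta$, the integral of $|D_R|$ over it is controlled by a power of $1+R\eta$. A smooth multiplier at frequency $1/\eta$ then absorbs this growth. We first need a pointwise bound for the kernel.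

\begin{lemma}\label{lem:kernel}
For $R\ge1$ and $x\in[-\pi,\pi]^2\setminus\{0\}$,
\[
|D_R(x)|\le C\big(R^{1/2}|x|^{-3/2}+R^{2/3}\big).
\]
\end{lemma}

\begin{proof}
For $R<2$ the left side is bounded, so let $R\ge2$. In this proof $B(0,r)$ denotes a disc in $\mathbb R^2$. Let $h=R^{-1/3}$. Let $\kappa_h(y)=h^{-2}\kappa_1(y/h)$ be a radial nonnegative smooth mollifier supported in $B(0,h)$, and let $\Psi=1_{B(0,R)}*\kappa_h$. Then $\int\Psi(y)e^{i\langle\xi,y\rangle}dy=\widehat\Psi(\xi):=2\pi R|\xi|^{-1}J_1(R|\xi|)\,\widehat{\kappa_1}(h\xi)$, where $\widehat{\kappa_1}(\xi)=\int\kappa_1(y)e^{i\langle\xi,y\rangle}dy$. From $|J_1(s)|\le Cs^{-1/2}$ and the decay of $\widehat{\kappa_1}$,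
\[
|\widehat\Psi(\xi)|\le CR^{1/2}|\xi|^{-3/2}(1+h|\xi|)^{-2}.
\]
By Poisson summation
\[
\sum_{n\in\mathbb Z^2}\Psi(n)e^{i\langle n,x\rangle}=\sum_{k\in\mathbb Z^2}\widehat\Psi(x+2\pi k).
\]
For $x\in[-\pi,\pi]^2$ and $k\ne0$ we have $|x+2\pi k|\ge c|k|$, so the terms with $k\ne0$ contribute at most
\[
CR^{1/2}\sum_{k\ne0}|k|^{-3/2}(1+h|k|)^{-2}\le CR^{1/2}h^{-1/2}=CR^{2/3}.
\]
The term $k=0$ is at most $CR^{1/2}|x|^{-3/2}$.

It remains to compare $\Psi(n)$ with $1_{|n|\le R}$. Both lie in $[0,1]$, and they agree unless $R-h\le|n|\le R+h$. By Sierpi\'nski's theorem $\#\{|n|\le R\}=\pi R^2+O(R^{2/3})$, there are $O(Rh+R^{2/3})=O(R^{2/3})$ such $n$. (Sierpi\'nski's theorem itself follows from the above at $x=0$, with the disc $B(0,R)$ replaced by $B(0,R\pm h)$ and the same $h$: the two smoothed sums enclose the lattice point count, their terms $k=0$ are $\pi(R\pm h)^2=\pi R^2+O(R^{2/3})$, and the remaining terms are $O(R^{2/3})$ by the same estimate.)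
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:size}(ii)]
We may assume $E\ne\emptyset$; then $D\ge0$, as one sees by letting $\eta\to0$ in $(A_D)$. Put $E_\delta=\{y:\mathrm{dist}(y,E)\le\delta\}$.

\emph{Reduction.} It suffices to find $C_E$ such that for every $f\in C(E)$ with $\|f\|_\infty\le1$ there is $g\in C^\infty(\mathbf T^2)$ with
\[
\sup_{R>0}\|S_Rg\|_\infty\le C_E\quad\text{and}\quad|g-f|\le\tfrac12\ \text{ on }E .
\]
Indeed, let $f\in C(E)$; by scaling we may assume $\|f\|_\infty\le1$. Applying this to $f$, then to $2(f-g_0)$, and so on, we obtain smooth $g_0,g_1,\dots$ with $\sup_R\|S_Rg_k\|_\infty\le C_E2^{-k}$ and $|f-\sum_{k<K}g_k|\le2^{-K}$ on $E$. Since $g_k=\lim_RS_Rg_k$, also $\|g_k\|_\infty\le C_E2^{-k}$. So $g_*=\sum_kg_k$ is continuous and $g_*=f$ on $E$. Since $S_Rg_*=\sum_kS_Rg_k$,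
\[
\|S_Rg_*-g_*\|_\infty\le\sum_{k<K}\|S_Rg_k-g_k\|_\infty+2C_E\sum_{k\ge K}2^{-k} .
\]
For fixed $K$ the first sum tends to $0$ as $R\to\infty$, because the $g_k$ are smooth. Hence $g_*\in U_{\rm sph}(\mathbf T^2)$.

\emph{Construction.} By Tietze's theorem $f$ extends to a continuous function on $\mathbf T^2$ of norm at most $1$, and a Fej\'er mean of it of high order is a trigonometric polynomial $\tilde f$ with $\|\tilde f\|_\infty\le1$ and $|\tilde f-f|\le\frac12$ on $E$. For $0<\eta\le\frac13$ let $\chi$ be the indicator of $E_{2\eta}$ mollified at scale $\eta$. Then $0\le\chi\le1$, $\chi=1$ on $E$, $\mathrm{supp}\,\chi\subset E_{3\eta}$, and $|\partial^\beta\chi|\le C_\beta\eta^{-|\beta|}$. Choose $\eta$, depending on $\tilde f$, so small that $|\partial^\beta\tilde f|\le\eta^{-|\beta|}$ for $|\beta|\le4$, and put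
\[
g=\tilde f\chi,\qquad G=(1-\eta^2\Delta)^2g .
\]
Then $g=\tilde f$ on $E$, $|G|\le C$ with $C$ absolute, and $\mathrm{supp}\,G\subset E_{3\eta}$. No control of $\eta$ from below is available, so all bounds must be uniform in $\eta$. From here on, constants $C$ may depend on $D$ and on the constant $c$ in $(A_D)$, but on nothing else.

For $\eta\le s\le9$ the set $E_{3\eta}\cap B(x,s)$ lies in the $3\eta$-neighborhood of $E\cap B(x,s+3\eta)$, and $s+3\eta\le\min(4s,10)$. By $(A_D)$ it is covered by $c(4s/\eta)^D$ balls of radius $4\eta$, so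
\begin{equation}\label{eq:thin}
|E_{3\eta}\cap B(x,s)|\le Cs^D\eta^{2-D}\qquad(\eta\le s\le9).
\end{equation}

\emph{Bound for $S_\rho G$.} We claim
\begin{equation}\label{eq:SrhoG}
|S_\rho G(x)|\le C(1+\rho\eta)^2\qquad\text{for all }\rho>0,\ x\in\mathbf T^2 .
\end{equation}
For $\rho<1$, $S_\rho G=\hat G(0)$ is bounded. Let $\rho\ge1$. We have $|S_\rho G(x)|\le C\int_{E_{3\eta}}|D_\rho(x-y)|\,dy$. On $|x-y|\le\eta$ we use $|D_\rho|\le C\rho^2$. Elsewhere we use Lemma~\ref{lem:kernel}. Its first term is integrated over the shells $2^i\eta<|x-y|\le2^{i+1}\eta$, $i\ge0$. Distances on $\mathbf T^2$ are at most $\pi\sqrt2<\frac92$, so only shells with $2^{i+1}\eta<9$ occur, and \eqref{eq:thin} applies to each. For the second term we use $|E_{3\eta}|\le C\eta^{2-D}$, which is \eqref{eq:thin} with $s=9$. Thus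
\[
|S_\rho G(x)|\le C\Big[\rho^2\eta^2+\rho^{1/2}\sum_{i\ge0}(2^i\eta)^{-3/2+D}\eta^{2-D}+\rho^{2/3}\eta^{2-D}\Big].
\]
Since $D<\frac32$, the sum is geometric and dominated by $i=0$, and the second term is $O((\rho\eta)^{1/2})$. Since $D\le\frac43$ and $\eta\le1$, the third term is at most $(\rho\eta)^{2/3}$. This proves \eqref{eq:SrhoG}.

\emph{Conclusion.} Let $H(\rho)=(1+\eta^2\rho^2)^{-2}$. Then $\hat g(n)=H(|n|)\hat G(n)$. Writing $H(|n|)=H(R)-\int_{|n|}^RH'(\rho)\,d\rho$, we get
\[
S_Rg(x)=H(R)\,S_RG(x)-\int_0^RH'(\rho)\,S_\rho G(x)\,d\rho .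
\]
By \eqref{eq:SrhoG} and the substitution $u=\eta\rho$,
\[
|S_Rg(x)|\le C\sup_{u\ge0}\frac{(1+u)^2}{(1+u^2)^2}+C\int_0^\infty\frac{4u(1+u)^2}{(1+u^2)^3}\,du=:C_E ,
\]
uniformly in $R$, $x$, $\eta$ and $f$.
\end{proof}

The hypothesis on $D$ is used in two places. The main term $R^{1/2}|x|^{-3/2}$ of the kernel bound needs only $D<\frac32$; the stronger condition $D\le\frac43$ comes from the lattice point term $R^{2/3}$.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Some interpolation problems in real and harmonic analysis}, doi:10.2307/44153708,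
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal+article&isResultClick=True&urlId=10.2307%2F44153708}.

\bibitem{steinweiss}
Stein and Weiss, \emph{Introduction to Fourier Analysis on Euclidean Spaces}, Ch.~VII.

\bibitem{watson}
Watson, \emph{Theory of Bessel Functions}, \S7.2.

\end{thebibliography}

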